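\title{The space $L^1(\mu,X)$ is an L-summand in its bidual whenever $X$ is}

\begin{abstract}
A Banach space is L-embedded if its bidual is the $\ell_1$-direct sum of the space and a closed complement. We prove that the Bochner space $L^1(\mu,X)$ is L-embedded for every finite measure $\mu$ and every L-embedded space $X$. After a singular part of the bidual is split off, each remaining element is represented by pointwise weak* cluster points of a sequence of Bochner integrable functions, and the L-projection of $X^{**}$ is applied pointwise. The result is measurable because the L-projection of an element is determined by its distances to the points of the space. We also treat arbitrary measures, the converse implication, spaces of vector measures of bounded variation, and separable subspaces of L-embedded spaces.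
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$. A linear projection $P$ on a normed space $Y$ is an \emph{L-projection} if
\[
\|y\|=\|Py\|+\|y-Py\|\qquad(y\in Y),
\]
and the range of an L-projection is an \emph{L-summand} in $Y$. We regard every Banach space $Z$ as a subspace of its bidual $Z^{**}$ through the canonical embedding, and we call $Z$ \emph{L-embedded} if it is an L-summand in $Z^{**}$. Equivalently, $Z^{**}=Z\oplus_1Z_s$ for a closed subspace $Z_s$. The definition says that whatever the bidual adds to $Z$ is as far from $Z$ as the triangle inequality permits: $\|z+s\|=\|z\|+\|s\|$ for $z\in Z$ and $s\in Z_s$.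

Reflexive spaces are L-embedded, with $Z_s=\{0\}$, and so is $\ell^1$ (Lemma~\ref{lem:sums}). The space $c_0$ is not: if $s\in\ell^\infty=c_0^{**}$ has norm one, then $\|s+e_1\|=2$ forces $s_1=1$ and $\|s-e_1\|=2$ forces $s_1=-1$, so no such $s$ can lie in a complement $Z_s$.

Let $(\Omega,\mathcal A,\mu)$ be a measure space, $X$ a Banach space, and $L^1(\mu,X)$ the Banach space of (equivalence classes of) Bochner integrable functions $f:\Omega\to X$ with the norm $\|f\|_1=\int_\Omega\|f(\omega)\|\,d\mu(\omega)$. The following question comes from~\cite{constrained}.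
\begin{quote}
\emph{Let $\mu$ be finite and let $X$ be L-embedded. Is $L^1(\mu,X)$ always L-embedded?}
\end{quote}

If $\Omega=\{1,\dots,n\}$ and every point has positive mass $\mu_k$, then $f\mapsto(\mu_kf(k))_k$ identifies $L^1(\mu,X)$ with the $\ell_1$-sum of $n$ copies of $X$. Its bidual is the $\ell_1$-sum of $n$ copies of $X^{**}$, and applying the L-projection $P$ of $X^{**}$ in each coordinate gives an L-projection onto $L^1(\mu,X)$. One therefore guesses that the answer is yes, and that the projection should be ``$P$ applied at each point $\omega$''. The guess is correct.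

\begin{theorem}\label{thm:main}
If $(\Omega,\mathcal A,\mu)$ is a finite measure space and $X$ is an L-embedded Banach space, then $L^1(\mu,X)$ is L-embedded.
\end{theorem}

For the complements we recall that a countably additive $m:\mathcal A\to X$ has \emph{bounded variation} if $|m|(\Omega)=\sup_\tau\sum_{A\in\tau}\|m(A)\|<\infty$, where $\tau$ runs over the finite measurable partitions of $\Omega$, and that $m$ is \emph{$\mu$-continuous} if $\|m(A)\|\to0$ as $\mu(A)\to0$. Let $\mathcal M(\mu,X)$ be the space of all such $m$ with the norm $|m|(\Omega)$. We identify $f\in L^1(\mu,X)$ with the measure $f\,d\mu:A\mapsto\int_Af\,d\mu$; the identification is isometric (see Section~\ref{sec:complements}).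

\begin{theorem}\label{thm:complements}
\leavevmode
\begin{enumerate}
\item[(a)] Let $\mu$ be an arbitrary, not necessarily $\sigma$-finite, measure with $L^1(\mu)\ne\{0\}$. Then $L^1(\mu,X)$ is L-embedded if and only if $X$ is.
\item[(b)] If $\mu$ is finite and $X$ is L-embedded, then $L^1(\mu,X)$ is an L-summand in $\mathcal M(\mu,X)$.
\item[(c)] Every separable subspace of an L-embedded space is contained in a separable L-embedded subspace.
\end{enumerate}
\end{theorem}

Three things stand between the finite case and Theorem~\ref{thm:main}. Put $Z=L^1(\mu,X)$.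

First, the recipe needs measurability of $\omega\mapsto P\xi_\omega$ for a family $\xi_\omega\in X^{**}$ obtained by weak* limits, and $P$ does not respect such limits: since $X$ is weak* dense in $X^{**}$, a weak* continuous projection onto $X$ is the identity, which happens only for reflexive $X$. Section~\ref{sec:metric} shows that $P\xi_\omega$ can be read off from the distances $\|\xi_\omega-x\|$, so that only these have to be measurable. This works in a separable space, and Section~\ref{sec:balldense} supplies enough separable L-embedded subspaces of $X$.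

Second, some elements of $Z^{**}$ live on sets of arbitrarily small measure and cannot be seen at almost any point. They are split off in Section~\ref{sec:ac}.

Third, the remaining elements $G\in Z^{**}$ are still not functions. They do have pointwise distances to the points of $X$, defined as Radon--Nikodym densities. In Sections~\ref{sec:approx} and~\ref{sec:proof} we construct $\xi_\omega\in X^{**}$ that realize these distances.

\section{Standard facts}\label{sec:facts}

\subsection*{Biduals}
We write $B_Y$ for the closed unit ball of $Y$. Let $Z$ be a Banach space.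

\emph{Goldstine's theorem} says that $B_Z$ is weak* dense in $B_{Z^{**}}$. We use it in this form: given $F\in Z^{**}$, $f\in Z$ and a weak* neighborhood $\alpha$ of $0$ in $Z^{**}$, there is $g_\alpha\in Z\cap(F+\alpha)$ with $\|g_\alpha-f\|\le\|F-f\|$ (approximate $F-f$ and add $f$). Thus $g_\alpha\to F$ weak*, and all nets obtained in this way have the same index set, the weak* neighborhoods of $0$ ordered by reverse inclusion. A net in $Z$ that tends to $0$ weak* in $Z^{**}$ tends to $0$ weakly in $Z$.

\emph{Mazur's theorem} says that a convex set has the same weak and norm closure. Hence the weak limit of a net is a norm limit of convex combinations of its terms. Applied in a finite product of Banach spaces, where weak convergence is coordinatewise, it gives convex combinations with the \emph{same weights} in all coordinates.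

If $W\subset X$ is a closed subspace with inclusion map $\iota$, then $\iota^{**}$ is an isometry of $W^{**}$ onto $W^{\perp\perp}$, the weak* closure of $W$ in $X^{**}$, and it is the identity on $W$. By the Hahn--Banach theorem $W^{\perp\perp}\cap X=W$.

If $\mathcal U$ is an ultrafilter on a set $I$ and $(\zeta_i)_{i\in I}$ is bounded in a dual space $Y^*$, then $\zeta(y)=\lim_{\mathcal U}\zeta_i(y)$ defines $\zeta=w^*\text{-}\lim_{\mathcal U}\zeta_i\in Y^*$. This limit is linear in $(\zeta_i)$, and $\|\zeta\|\le\lim_{\mathcal U}\|\zeta_i\|$. If $\mathcal U$ is a free ultrafilter on $\mathbb N$, then $\lim_{\mathcal U}t_n\le\limsup_nt_n$ for bounded real sequences, and $\lim_{\mathcal U}t_n=\lim_nt_n$ for convergent scalar sequences.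

\begin{lemma}\label{lem:bidualL}
If $T$ is an L-projection on a Banach space $Z$, then $T^{**}$ is an L-projection on $Z^{**}$.
\end{lemma}

\begin{proof}
For $u,w\in B_{Z^*}$ the functional $v(z)=u(Tz)+w(z-Tz)$ satisfies $|v(z)|\le\|Tz\|+\|z-Tz\|=\|z\|$. So $\|F\|\ge\operatorname{Re}F(v)=\operatorname{Re}(T^{**}F)(u)+\operatorname{Re}(F-T^{**}F)(w)$ for $F\in Z^{**}$. Take suprema over $u$ and $w$; the reverse inequality is the triangle inequality.
\end{proof}

\begin{lemma}\label{lem:sums}
The $\ell_1$-sum $Z=(\bigoplus_{i\in I}Z_i)_{\ell_1}$ of any family of L-embedded spaces is L-embedded. In particular, $\ell^1$ is L-embedded.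
\end{lemma}

\begin{proof}
Regard $Z_i$ as a subspace of $Z$. The coordinate projection $Q_i$ of $Z$ onto $Z_i$ is an L-projection, and $Q_i^{**}$ takes values in $Z_i^{\perp\perp}=Z_i^{**}$. Let $P_i$ be the L-projection of $Z_i^{**}$ onto $Z_i$, and let $F\in Z^{**}$. For finite $I_0\subset I$,
\[
\|F\|=\sum_{i\in I_0}\|Q_i^{**}F\|+\Bigl\|F-\sum_{i\in I_0}Q_i^{**}F\Bigr\|.
\]
This follows by induction on $|I_0|$: for $j\notin I_0$ the L-projection $Q_j^{**}$ maps the vector in the last norm to $Q_j^{**}F$, because $Q_jQ_i=0$ for $i\neq j$. Hence $\sum_iQ_i^{**}F$ converges absolutely, and with $R=F-\sum_iQ_i^{**}F$ we get $\|F\|=\sum_i\|Q_i^{**}F\|+\|R\|$ in the limit. The formula $\mathbf PF=\sum_iP_iQ_i^{**}F$ defines a linear map into $Z$ that fixes $Z$, and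
\[
\|F\|=\sum_i\|P_iQ_i^{**}F\|+\Bigl(\sum_i\|Q_i^{**}F-P_iQ_i^{**}F\|+\|R\|\Bigr)\ge\|\mathbf PF\|+\|F-\mathbf PF\|\ge\|F\|.
\qedhere
\]
\end{proof}

\subsection*{Bochner functions}
A \emph{null set} is a set $A\in\mathcal A$ with $\mu(A)=0$, and ``a.e.'' means ``outside a null set''. A function is \emph{simple} if it takes finitely many values, each on a set in $\mathcal A$. A function $f:\Omega\to X$ is \emph{strongly measurable} if it is the a.e.\ limit of a sequence of simple functions, and \emph{Bochner integrable} if moreover $\int\|f\|\,d\mu<\infty$. Setting $f=0$ on the exceptional null set, we obtain a representative with separable range for which $\omega\mapsto\|f(\omega)-x\|$ is measurable for every $x\in X$; we always use such representatives. For a closed subspace $W\subset X$, we write $L^1(\mu,W)$ for the set of $f\in L^1(\mu,X)$ with $f(\omega)\in W$ a.e. In a separable space, measurability of distances is also sufficient.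

\begin{lemma}\label{lem:simple}
Let $W$ be a Banach space, $D=\{x_1,x_2,\dots\}$ a dense subset with $x_1=0$, and $q:\Omega\to W$ a map such that $\omega\mapsto\|q(\omega)-x\|$ is measurable for every $x\in D$. Then there are $D$-valued simple functions $s_n$ with $\|q(\omega)\|\ge\|q(\omega)-s_n(\omega)\|\to0$ for all $\omega$. If $\|q(\cdot)\|$ is integrable, then $q$ is Bochner integrable and $\|q-s_n\|_1\to0$.
\end{lemma}

\begin{proof}
Let $s_n(\omega)=x_i$ with $i\le n$ the least index at which $\min_{k\le n}\|q(\omega)-x_k\|$ is attained. Then $s_n$ is simple, and $\|q-s_n\|=\min_{k\le n}\|q-x_k\|$ is at most $\|q-x_1\|=\|q\|$ and decreases to $0$ by density. The last statement follows by dominated convergence.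
\end{proof}

\section{An L-projection is determined by distances}\label{sec:metric}

Let $P$ be an L-projection on $Y$ with range $Z$. For $\xi\in Y$ and $x\in Z$ we have $P(\xi-x)=P\xi-x$, and therefore
\begin{equation}\label{eq:distance}
\|\xi-x\|=\|\xi-P\xi\|+\|P\xi-x\|.
\end{equation}
So $P\xi$ is the unique nearest point to $\xi$ in $Z$, and the function $x\mapsto\|\xi-x\|$ on $Z$ is the distance to $P\xi$ plus a constant. We use this observation twice: in $X^{**}$, to obtain measurability, and in $L^1(\mu,X)^{**}$, to recognize the projection that we construct.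

\begin{lemma}\label{lem:measurable}
Let $W$ be an L-embedded space with L-projection $P$, and let $D\subset W$ be countable and dense with $0\in D$. Let $\omega\mapsto\xi_\omega$ be any map from $\Omega$ to $W^{**}$ such that $\omega\mapsto\|\xi_\omega-x\|$ is measurable for every $x\in D$ and $\omega\mapsto\|\xi_\omega\|$ is integrable. Then $m(\omega)=\|\xi_\omega-P\xi_\omega\|$ is measurable and $q(\omega)=P\xi_\omega$ is Bochner integrable.
\end{lemma}

\begin{proof}
By \eqref{eq:distance}, $\|\xi_\omega-x\|=m(\omega)+\|q(\omega)-x\|$ for $x\in D$. Since $D$ is dense in $W$ and $q(\omega)\in W$, we get $m(\omega)=\inf_{x\in D}\|\xi_\omega-x\|$, a countable infimum of measurable functions. Then $\|q(\omega)-x\|=\|\xi_\omega-x\|-m(\omega)$ is measurable, $\|q(\omega)\|\le\|\xi_\omega\|$, and Lemma~\ref{lem:simple} applies.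
\end{proof}

Our construction will handle only countably many test points at a time. The next lemma shows that this is enough, provided that two elements and their sum are handled together.

\begin{lemma}\label{lem:criterion}
Let $Z$ be a subspace of a normed space $Y$. Suppose that for all $G,H\in Y$ and every countable $\mathcal F\subset Z$ there are $q,r\in Z$ such that
\begin{equation}\label{eq:center}
\|F-f\|=\|F-p\|+\|p-f\|\qquad(f\in\mathcal F)
\end{equation}
for each of the three pairs $(F,p)=(G,q),\ (H,r),\ (G+H,q+r)$. Then $Z$ is an L-summand in $Y$.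
\end{lemma}

\begin{proof}
Write $d(F)=\inf_{f\in Z}\|F-f\|$ and let $p\in Z$ satisfy \eqref{eq:center}. If $\mathcal F$ contains a sequence $(f_n)$ with $\|F-f_n\|\to d(F)$, then $\|F-p\|\le\inf_n\|F-f_n\|=d(F)$, so $p$ is a nearest point to $F$ in $Z$. If $\mathcal F$ contains a nearest point $p'$, then $d(F)=\|F-p\|+\|p-p'\|\ge d(F)+\|p-p'\|$, so $p=p'$. The first remark shows that every $G\in Y$ has a nearest point. The second, with $\mathcal F$ consisting of two nearest points, shows that it is unique; call it $\pi(G)$.

Apply the hypothesis with $\mathcal F=\{0,\pi(G),\pi(H),\pi(G+H)\}$. By the second remark, $q=\pi(G)$, $r=\pi(H)$ and $q+r=\pi(G+H)$, so $\pi$ is additive, and $f=0$ gives $\|G\|=\|G-\pi(G)\|+\|\pi(G)\|$. Uniqueness of nearest points gives $\pi(f)=f$ for $f\in Z$, and also $\pi(cG)=c\,\pi(G)$, since $\|cG-cf\|=|c|\,\|G-f\|$.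
\end{proof}

\begin{example}\label{ex:third}
The third pair cannot be omitted. Let $Y=\mathbb R^3$ with the maximum norm and let $Z$ be spanned by $\mathbf 1=(1,1,1)$. For $y\in Y$ put $a=\frac12(\max_ky_k+\min_ky_k)$ and $b=\frac12(\max_ky_k-\min_ky_k)$. Then $\|y-c\mathbf 1\|=b+|a-c|$ for all $c\in\mathbb R$, so \eqref{eq:center} holds for $F=y$, $p=a\mathbf 1$ and all $f\in Z$. But $(1,0,0)$, $(0,1,0)$ and their sum all have nearest point $\frac12\mathbf 1$, so the nearest point map is not additive.
\end{example}

The whole method is visible in one example with $X=\ell^1$.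

\begin{example}\label{ex:model}
Take real scalars, let $(e_n)$ be the unit vectors of $X=\ell^1$, and fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For a sequence of signs $\omega\in\{-1,1\}^{\mathbb N}$ put $\sigma_\omega=w^*\text{-}\lim_{\mathcal U}\omega_ne_n\in X^{**}$; then $\|\sigma_\omega\|\le1$. For $y\in\ell^1$ and $k\in\mathbb N$ the element $\varphi=(\operatorname{sgn}y_1,\dots,\operatorname{sgn}y_k,\omega_{k+1},\omega_{k+2},\dots)$ of $B_{\ell^\infty}$ satisfies $\sigma_\omega(\varphi)=1$ and $\varphi(y)\ge\sum_{i\le k}|y_i|-\sum_{i>k}|y_i|$. Letting $k\to\infty$, we find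
\begin{equation}\label{eq:sigma}
\|y+\sigma_\omega\|=\|y\|+1\qquad(y\in\ell^1).
\end{equation}
So $0$ is the nearest point to $\sigma_\omega$ in $X$, that is, $P\sigma_\omega=0$.

Let $\mu$ be the product of the uniform probabilities on $\Omega=\{-1,1\}^{\mathbb N}$, let $r_n(\omega)=\omega_n$, and let $Z=L^1(\mu,\ell^1)$. Fix $q\in Z$ and put $g_n=q+r_ne_n$. The sequence $(g_n)$ has two kinds of limits along $\mathcal U$: the element $G=q+S\in Z^{**}$ with $S=w^*\text{-}\lim_{\mathcal U}r_ne_n$, and the pointwise limits $\xi_\omega=q(\omega)+\sigma_\omega\in X^{**}$.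

\emph{The map $\omega\mapsto\xi_\omega$ is not measurable, even when tested on a single functional.} At $(1,1,\dots)\in\ell^\infty$ it takes the value $\sum_iq_i(\omega)+\lim_{\mathcal U}\omega_n$. Suppose that $E=\{\omega:\lim_{\mathcal U}\omega_n=1\}$ is measurable. The map $\omega\mapsto-\omega$ preserves $\mu$ and exchanges $E$ with its complement, so $\mu(E)=\frac12$. Changing signs among the first $k$ coordinates preserves $\mu$ and $E$, so $\mu(E\cap C)$ is the same for the $2^k$ cylinders $C$ given by these coordinates, and $\mu(E\cap C)=\mu(E)\mu(C)$. Cylinders determine a finite measure on $\mathcal A$, hence $\mu(E)=\mu(E\cap E)=\mu(E)^2$, a contradiction.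

\emph{The distances are measurable.} By \eqref{eq:sigma}, $\|\xi_\omega-x\|=\|q(\omega)-x\|+1$, and $P\xi_\omega=q(\omega)$.

\emph{The distances are those of $G$.} Let $f\in Z$, $y=q-f$, and let $\varphi_k(\omega)$ be the functional above for $y(\omega)$ and $\omega$. Its coordinates are measurable, so $v_k(u)=\int\varphi_k(\omega)(u(\omega))\,d\mu$ defines $v_k\in B_{Z^*}$. We have $v_k(r_ne_n)=1$ for $n>k$, so $S(v_k)=1$, and $v_k(y)\to\|y\|_1$ by dominated convergence. Since $\|S\|\le1$,
\begin{equation}\label{eq:modeldist}
\|G-f\|=\|q-f\|_1+1=\int\|\xi_\omega-f(\omega)\|\,d\mu .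
\end{equation}
With $f=q$ we get $\|G-q\|=1$, so \eqref{eq:center} holds for $(G,q)$ and all $f\in Z$: the pointwise projection of a nonmeasurable family is the correct projection of $G$.
\end{example}

The agreement in \eqref{eq:modeldist} is a property of the sequence $(g_n)$, not only of its limit. For $X=\mathbb R$ and $g_n=r_n$, the functions $r_n$ are orthonormal in $L^2(\mu)\supset L^\infty(\mu)$ and so tend weakly to $G=0$ in $L^1(\mu)$, while the pointwise limits along $\mathcal U$ are $\pm1$. The approximating sequence has to be chosen so that its values are not too far from the points of $X$, and so that enough functionals like $v_k$ converge along it pointwise.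

\section{Ball-dense subspaces}\label{sec:balldense}

Lemma~\ref{lem:measurable} needs a separable L-embedded space, and a separable subspace that contains the values of our functions need not be L-embedded, even when $X$ is.

\begin{example}\label{ex:hyperplane}
Let $W=\{y\in\ell^1:\sum_iy_i=0\}$ (real scalars) and $e=w^*\text{-}\lim_{\mathcal U}(e_n-e_1)\in W^{\perp\perp}$. By \eqref{eq:sigma} with all signs equal to $1$, $\|e-y\|=1+\|y+e_1\|$ for $y\in\ell^1$. So $Pe=-e_1\notin W$. For $y\in W$ we have $\|y+e_1\|\ge\sum_i(y+e_1)_i=1$, with equality for $y=0$ and for $y=e_2-e_1$. Thus $e$ has two nearest points in $W$, and $W$ is not L-embedded.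
\end{example}

In this example the point $-e_1$ is at distance $1$ from all $e_n-e_1\in W$, and the subspace has nothing to imitate it with. The following condition excludes this.

\begin{definition}\label{def:balldense}
A closed subspace $W$ of $X$ is \emph{ball-dense} if for all $w_1,\dots,w_k\in W$, $x\in X$ and $\varepsilon>0$ there is $w\in W$ with $\|w_i-w\|\le\|w_i-x\|+\varepsilon$ for all $i$.
\end{definition}

In other words, if finitely many closed balls with centers in $W$ have a common point in $X$, then the slightly enlarged balls have a common point in $W$. The range $W$ of a contractive projection $E$ on $X$ is ball-dense: $\|w_i-Ex\|=\|E(w_i-x)\|\le\|w_i-x\|$.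

\begin{lemma}\label{lem:balldense}
Let $X$ be L-embedded with L-projection $P$, and let $W$ be a ball-dense closed subspace. Then $P(W^{\perp\perp})\subset W$. In particular, $W$ is L-embedded.
\end{lemma}

\begin{proof}
Let $e\in W^{\perp\perp}$, $q=Pe$, $s=e-q$. Ball-density will give an element $\zeta\in W^{\perp\perp}$ that is at least as close as $q$ to every point of $W$. Testing this on points of $W$ that approximate $e$ will force $\zeta=q$.

For finite $S\subset W$ with $0\in S$ and $0<\varepsilon\le1$ choose $w_{S,\varepsilon}\in W$ with $\|y-w_{S,\varepsilon}\|\le\|y-q\|+\varepsilon$ for $y\in S$. Indexed by increasing $S$ and decreasing $\varepsilon$, this is a net bounded by $\|q\|+1$. Let $\zeta\in W^{\perp\perp}$ be a weak* cluster point, $p=P\zeta$, $t=\zeta-p$. For $y\in W$ and $\eta>0$ the net is eventually in the weak* closed ball of $X^{**}$ with center $y$ and radius $\|y-q\|+\eta$, so $\zeta$ lies in this ball. With \eqref{eq:distance},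
\begin{equation}\label{eq:zeta}
\|y-p\|+\|t\|=\|y-\zeta\|\le\|y-q\|\qquad(y\in W).
\end{equation}

Let $\delta>0$. We look for $y\in W$ that is about as close to $q$ as $e$ is, and about as far from $p$ as $e$ is. Choose $x^*\in B_{X^*}$ with $\operatorname{Re}(e-p)(x^*)\ge\|e-p\|-\delta/2$. For each weak* neighborhood $\alpha$ of $0$ in $X^{**}$ choose $a_\alpha\in W\cap(e+\alpha)$, which is possible since $e$ is in the weak* closure of $W$, and $b_\alpha\in X\cap(e+\alpha)$ with $\|b_\alpha-q\|\le\|e-q\|=\|s\|$, by Goldstine's theorem. Then $(a_\alpha-b_\alpha,x^*(a_\alpha))\to(0,e(x^*))$ weakly in $X\times\mathbb K$. By Mazur's theorem there are convex combinations $y=\sum\lambda_\alpha a_\alpha\in W$ and $b=\sum\lambda_\alpha b_\alpha$ with $\|y-b\|\le\delta$ and $|x^*(y)-e(x^*)|\le\delta/2$. Thus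
\begin{gather*}
\|y-q\|\le\|y-b\|+\|b-q\|\le\delta+\|s\|,\\
\|y-p\|\ge\operatorname{Re}x^*(y-p)\ge\operatorname{Re}(e-p)(x^*)-\delta/2\ge\|e-p\|-\delta .
\end{gather*}
By \eqref{eq:distance}, $\|e-p\|=\|s\|+\|q-p\|$. Inserting both estimates in \eqref{eq:zeta} gives
\[
\|s\|+\|q-p\|-\delta+\|t\|\le\|s\|+\delta .
\]
As $\delta\to0$ we get $p=q$ and $t=0$, so $q=\zeta\in W^{\perp\perp}\cap X=W$. The restriction of $P$ to $W^{\perp\perp}=W^{**}$ is an L-projection onto $W$.
\end{proof}

Ball-density involves finitely many centers at a time, so it can be achieved by countably many countable enlargements. Let $\mathbb K_0=\mathbb Q$ or $\mathbb Q+i\mathbb Q$, according to the scalar field. The $\mathbb K_0$-linear span of a countable set is countable.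

\begin{lemma}\label{lem:enlarge}
Let $X$ be a Banach space.
\begin{enumerate}
\item[(i)] For every countable $C\subset X$ there is a countable $C^\sharp\subset X$ such that for all $w_1,\dots,w_k\in C$, $x\in X$, $\varepsilon>0$ some $w\in C^\sharp$ satisfies $\|w_i-w\|\le\|w_i-x\|+\varepsilon$ for all $i$.
\item[(ii)] If $D_0\subset D_1\subset\cdots$ are countable $\mathbb K_0$-linear subspaces with $D_k^\sharp\subset D_{k+1}$, then the closure $W$ of $D=\bigcup_kD_k$ is a separable ball-dense closed subspace of $X$.
\end{enumerate}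
\end{lemma}

\begin{proof}
(i) For each of the countably many tuples $(w_1,\dots,w_k)$ in $C$, the set $\{(\|w_i-x\|)_{i\le k}:x\in X\}\subset\mathbb R^k$ is separable. Put into $C^\sharp$ countably many $x$ whose vectors are dense in it.

(ii) $W$ is closed under addition, and under multiplication by $\mathbb K$ because $\mathbb K_0$ is dense in $\mathbb K$. Given $w_1,\dots,w_k\in W$, $x\in X$, $\varepsilon>0$, choose $d_i\in D$ with $\|w_i-d_i\|\le\varepsilon/3$. All $d_i$ lie in one $D_l$, so there is $d\in D_{l+1}$ with $\|d_i-d\|\le\|d_i-x\|+\varepsilon/3$. Then $\|w_i-d\|\le\|d_i-x\|+2\varepsilon/3\le\|w_i-x\|+\varepsilon$.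
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(c)]
Let $D_0$ be the $\mathbb K_0$-span of a countable dense subset of the given separable subspace, and let $D_{k+1}$ be the $\mathbb K_0$-span of $D_k\cup D_k^\sharp$. The space $W$ of Lemma~\ref{lem:enlarge}(ii) is separable, contains the given subspace, and is L-embedded by Lemma~\ref{lem:balldense}.
\end{proof}

\section{The absolutely continuous part of the bidual}\label{sec:ac}

In this section and the next, $\mu$ is finite, $X$ is any Banach space, and $Z=L^1(\mu,X)$. We use no description of $Z^*$. What survives in $Z^{**}$ of the structure of a function space is multiplication by characteristic functions.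

For $A\in\mathcal A$ the map $M_Af=\chi_Af$ is an L-projection on $Z$, so $M_A^{**}$ is a weak* continuous L-projection on $Z^{**}$ by Lemma~\ref{lem:bidualL}. We write $\chi_AF=M_A^{**}F$, which agrees with the usual meaning for $F\in Z$. The relations $\chi_A\chi_BF=\chi_{A\cap B}F$, and $\chi_{A\cup B}F=\chi_AF+\chi_BF$ for disjoint $A,B$, pass from $Z$ to $Z^{**}$. Put
\[
|F|(A)=\|\chi_AF\|\qquad(F\in Z^{**},\ A\in\mathcal A).
\]
For disjoint $A,B$ the L-projection $M_A^{**}$ splits $\chi_{A\cup B}F$ into $\chi_AF$ and $\chi_BF$, so $|F|$ is finitely additive, hence monotone. Also $|F|(\Omega)=\|F\|$, $|F+G|\le|F|+|G|$ and $|cF|=|c|\,|F|$. The set function $|F|$ records where the norm of $F$ is located. Define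
\begin{align*}
Z_{\mathrm{ac}}&=\{F\in Z^{**}:\ |F|(A)\to0\text{ as }\mu(A)\to0\},\\
Z_{\mathrm{sing}}&=\{F\in Z^{**}:\ \text{there are }B_1\supset B_2\supset\cdots\text{ with }\mu(B_n)\to0,\ \chi_{B_n^c}F=0\text{ for all }n\}.
\end{align*}
Both are linear subspaces; for a sum of two elements of $Z_{\mathrm{sing}}$ take the unions of their sets $B_n$. We have $Z\subset Z_{\mathrm{ac}}$, since $|f|(A)=\int_A\|f\|\,d\mu$, and $\chi_AZ_{\mathrm{ac}}\subset Z_{\mathrm{ac}}$, since $|\chi_AF|(B)=|F|(A\cap B)$.

For Lebesgue measure on $[0,1]$ and $\|x\|=1$, the functions $n\chi_{[0,1/n]}x$ tend to $0$ a.e., but their weak* limit $F$ along a free ultrafilter has norm one, as the functional $f\mapsto\int x^*(f)\,d\mu$ with $\|x^*\|=x^*(x)=1$ shows. It lies in $Z_{\mathrm{sing}}$ with $B_n=[0,1/n]$. The element $S$ of Example~\ref{ex:model} lies in $Z_{\mathrm{ac}}$, because $\|\chi_AS\|\le\sup_n\|\chi_Ar_ne_n\|_1=\mu(A)$, but not in $Z$, by \eqref{eq:modeldist} with $q=0$.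

\begin{lemma}\label{lem:split}
$Z^{**}=Z_{\mathrm{ac}}\oplus_1Z_{\mathrm{sing}}$.
\end{lemma}

\begin{proof}
Let $F\in Z_{\mathrm{ac}}$ and let $G\in Z_{\mathrm{sing}}$ with sets $B_n$. Then $\chi_{B_n}G=G$, and
\[
\|F+G\|=\|\chi_{B_n}F+G\|+\|\chi_{B_n^c}F\|\longrightarrow\|G\|+\|F\|,
\]
because $\|\chi_{B_n}F\|\to0$. So the sum of the two subspaces is an $\ell_1$-direct sum.

Let $F\in Z^{**}$, $\lambda=|F|$, $c(\delta)=\sup\{\lambda(A):\mu(A)\le\delta\}$ and $c_0=\lim_{\delta\downarrow0}c(\delta)=\inf_{\delta>0}c(\delta)$; this is the amount of norm that $F$ keeps on arbitrarily small sets. Choose $A_n$ with $\mu(A_n)\le2^{-n}$ and $\lambda(A_n)\ge c_0-2^{-n}$, and put $B_n=\bigcup_{k\ge n}A_k$. Then $\mu(B_n)\le2^{1-n}$ and $\lambda(B_n)\ge\lambda(A_k)\ge c_0-2^{-k}$ for all $k\ge n$. Hence $c_0\le\lambda(B_n)\le c(2^{1-n})$, and $\lambda(B_n)\to c_0$. For $n<k$ we have $\|\chi_{B_n}F-\chi_{B_k}F\|=\lambda(B_n\setminus B_k)=\lambda(B_n)-\lambda(B_k)$, so $F_s=\lim_k\chi_{B_k}F$ exists in norm. Since $\chi_{B_n^c}\chi_{B_k}F=0$ for $k\ge n$, we have $F_s\in Z_{\mathrm{sing}}$.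

Let $F_a=F-F_s=\lim_n\chi_{B_n^c}F$. If $\mu(A)\le\delta$ and $2^{1-n}\le\delta$, then $\lambda(A\setminus B_n)=\lambda(A\cup B_n)-\lambda(B_n)\le c(2\delta)-c_0$. Therefore $|F_a|(A)=\lim_n\lambda(A\setminus B_n)\le c(2\delta)-c_0$, which tends to $0$ with $\delta$. So $F_a\in Z_{\mathrm{ac}}$.
\end{proof}

An element $F\in Z_{\mathrm{ac}}$ has no values, but it has a pointwise norm and pointwise pairings with functionals. If $A_n\downarrow\emptyset$, then $\mu(A_n)\to0$ since $\mu$ is finite, so $|F|(A_n)\to0$. Thus $|F|$ is a countably additive finite measure that vanishes on null sets. For $v\in Z^*$ the finitely additive set function $A\mapsto(\chi_AF)(v)$ is bounded in modulus by $\|v\|\,|F|(A)$, so it has the same two properties. The Radon--Nikodym theorem gives $N(F)\ge0$ and $\langle F,v\rangle$ in $L^1(\mu)$, the space of integrable $\mathbb K$-valued functions, with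
\begin{equation}\label{eq:densities}
\int_AN(F)\,d\mu=\|\chi_AF\|,\qquad\int_A\langle F,v\rangle\,d\mu=(\chi_AF)(v)\qquad(A\in\mathcal A).
\end{equation}
In particular $\int N(F)\,d\mu=\|F\|$. An element $x\in X$ is a constant function in $Z$, and $N(F-x)(\omega)$ plays the role of the distance from the missing value of $F$ at $\omega$ to $x$.

\begin{lemma}\label{lem:densities}
Let $F,G\in Z_{\mathrm{ac}}$, $f\in Z$, $v\in Z^*$, $c\in\mathbb K$, $A\in\mathcal A$. The following hold a.e.
\begin{enumerate}
\item[(i)] $N(f)=\|f(\cdot)\|$, $N(F+G)\le N(F)+N(G)$, $N(cF)=|c|N(F)$, $N(\chi_AF)=\chi_AN(F)$, and $|N(F)-N(G)|\le N(F-G)$.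
\item[(ii)] $\langle F,v\rangle$ is linear in $F$, $\langle\chi_AF,v\rangle=\chi_A\langle F,v\rangle$, and $|\langle F,v\rangle|\le\|v\|N(F)$.
\item[(iii)] There are $v_1,v_2,\dots\in B_{Z^*}$ with $N(F)=\sup_j\operatorname{Re}\langle F,v_j\rangle$. The equality persists if $\{v_j\}$ is replaced by a larger countable subset of $B_{Z^*}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If real integrable functions satisfy $\int_Bu\le\int_Bw$ for all $B\in\mathcal A$, then $u\le w$ a.e.; the same holds for equalities of $\mathbb K$-valued functions. So (i) and the first two parts of (ii) follow by integrating over $B$ and using \eqref{eq:densities} and $\chi_B\chi_AF=\chi_{A\cap B}F$; the last part of (i) follows from the second and third. For $|\theta|=1$ we have $\int_B\operatorname{Re}(\theta\langle F,v\rangle)=\operatorname{Re}\theta(\chi_BF)(v)\le\|v\|\int_BN(F)$, so $\operatorname{Re}(\theta\langle F,v\rangle)\le\|v\|N(F)$ a.e. The supremum over a countable dense set of such $\theta$ completes (ii).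

For (iii) choose $v_j\in B_{Z^*}$ with $\operatorname{Re}F(v_j)\ge\|F\|-2^{-j}$. The function $N(F)-\operatorname{Re}\langle F,v_j\rangle$ is nonnegative by (ii) and has integral at most $2^{-j}$, so the infimum over $j$ is $0$ a.e. Additional functionals do not change the supremum, again by (ii).
\end{proof}

\section{Approximation in mean by Bochner functions}\label{sec:approx}

Goldstine's theorem controls the distance of an approximating net to \emph{one} element $f\in Z$, and only in norm. We need control of the pointwise distances to finitely many $f_i$ at once, for $G$, $H$ and $G+H$ together. The first step below upgrades norm control to weak convergence of the densities. The second step takes one net for each $f_i$ and merges them by Mazur's theorem. Convex combinations preserve upper bounds for norms but not lower bounds; the lower bounds will come from the functionals $v_j$. We write $u^+=\max(u,0)$.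

\begin{lemma}\label{lem:approx}
Let $G,H\in Z_{\mathrm{ac}}$, $f_1,\dots,f_k\in Z$, $v_1,\dots,v_l\in Z^*$, $\varepsilon>0$. There are $g,h\in Z$ such that each of the pairs $(F,u)=(G,g),\ (H,h),\ (G+H,g+h)$ satisfies, for all $i,j$,
\[
\bigl\|\bigl(N(u-f_i)-N(F-f_i)\bigr)^+\bigr\|_1<\varepsilon,\qquad\bigl\|\langle u,v_j\rangle-\langle F,v_j\rangle\bigr\|_1<\varepsilon .
\]
\end{lemma}

\begin{proof}
\emph{Step 1.} Let $F\in Z_{\mathrm{ac}}$, $f\in Z$, and let $(u_\alpha)$ be a net in $Z$ with $u_\alpha\to F$ weak* and $\|u_\alpha-f\|\le\|F-f\|$. We claim that $N(u_\alpha-f)\to N(F-f)$ and $\langle u_\alpha,v\rangle\to\langle F,v\rangle$ weakly in $L^1(\mu)$, for every $v\in Z^*$. Both nets are bounded in $L^1(\mu)$, and the simple functions are norm dense in $L^\infty(\mu)=L^1(\mu)^*$. So it suffices to prove convergence of the integrals over each $A\in\mathcal A$. For the second net this is $(\chi_Au_\alpha)(v)\to(\chi_AF)(v)$, which holds by weak* continuity of $M_A^{**}$. For the first put $a_\alpha=\|\chi_A(u_\alpha-f)\|$, $b_\alpha=\|\chi_{A^c}(u_\alpha-f)\|$,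 $a=\|\chi_A(F-f)\|$, $b=\|\chi_{A^c}(F-f)\|$. Weak* lower semicontinuity of the norm gives $\liminf a_\alpha\ge a$ and $\liminf b_\alpha\ge b$, while $a_\alpha+b_\alpha=\|u_\alpha-f\|\le\|F-f\|=a+b$. Hence $\limsup a_\alpha\le a+b-\liminf b_\alpha\le a$, and $a_\alpha\to a$.

\emph{Step 2.} Put $f_0=0$. By Goldstine's theorem choose, for $0\le i\le k$, nets in $Z$ on the common index set with $g^i_\alpha\to G$, $h^i_\alpha\to H$, $e^i_\alpha\to G+H$ weak* and
\[
\|g^i_\alpha-f_i\|\le\|G-f_i\|,\qquad\|h^i_\alpha-f_i\|\le\|H-f_i\|,\qquad\|e^i_\alpha-f_i\|\le\|G+H-f_i\|.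
\]
Consider, in a finite product of copies of $L^1(\mu)$ and $Z$, the net with the components
\[
N(g^i_\alpha-f_i),\ \ N(h^i_\alpha-f_i),\ \ N(e^i_\alpha-f_i),\ \ \langle g^0_\alpha,v_j\rangle,\ \ \langle h^0_\alpha,v_j\rangle,\ \ g^i_\alpha-g^0_\alpha,\ \ h^i_\alpha-h^0_\alpha,\ \ e^i_\alpha-g^0_\alpha-h^0_\alpha .
\]
By Step 1 the first five converge weakly to $N(G-f_i)$, $N(H-f_i)$, $N(G+H-f_i)$, $\langle G,v_j\rangle$, $\langle H,v_j\rangle$, and the last three converge weakly to $0$ in $Z$. By Mazur's theorem, a convex combination with weights $\lambda_\alpha$ is within $\varepsilon/3$ of the limit in every component. Put $g^i=\sum\lambda_\alpha g^i_\alpha$, $h^i=\sum\lambda_\alpha h^i_\alpha$, $e^i=\sum\lambda_\alpha e^i_\alpha$, and $g=g^0$, $h=h^0$. Let $(F,u,u^i,u^i_\alpha)$ be one of $(G,g,g^i,g^i_\alpha)$, $(H,h,h^i,h^i_\alpha)$, $(G+H,g+h,e^i,e^i_\alpha)$. Then $\|u-u^i\|\le\varepsilon/3$, and $N(u-f_i)\le N(u-u^i)+\sum\lambda_\alpha N(u^i_\alpha-f_i)$. Therefore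
\[
\bigl(N(u-f_i)-N(F-f_i)\bigr)^+\le N(u-u^i)+\Bigl|\sum\lambda_\alpha N(u^i_\alpha-f_i)-N(F-f_i)\Bigr|,
\]
and the right side has integral at most $2\varepsilon/3$. By linearity, $\langle g,v_j\rangle$ and $\langle h,v_j\rangle$ are within $\varepsilon/3$ of $\langle G,v_j\rangle$ and $\langle H,v_j\rangle$, so $\langle g+h,v_j\rangle$ is within $2\varepsilon/3$ of $\langle G+H,v_j\rangle$.
\end{proof}

\section{Pointwise projection and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

The following proposition is a pointwise form of the hypothesis of Lemma~\ref{lem:criterion}.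

\begin{proposition}\label{prop:key}
Let $\mu$ be finite, $X$ L-embedded, $Z=L^1(\mu,X)$, $G,H\in Z_{\mathrm{ac}}$, and let $\mathcal F\subset Z$ be countable. There are $q,r\in Z$ such that each of the pairs $(F,p)=(G,q),\ (H,r),\ (G+H,q+r)$ satisfies
\begin{equation}\label{eq:pointwise}
N(F-f)=N(F-p)+N(p-f)\quad\text{a.e.}\qquad(f\in\mathcal F).
\end{equation}
\end{proposition}

\begin{proof}
To pass from estimates in mean to estimates a.e.\ we need a sequence, so we can test only countably many points $x\in D$ and functionals $v\in V$. These choices depend on each other: $V$ must norm the elements $F-x$ for $x\in D$, the approximating functions depend on $D$ and $V$, and their values must lie in the closure of $D$. An induction closes the circle. Throughout, $F$ ranges over $G$, $H$, $G+H$.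

\emph{Step 1: the sets $D$, $V$ and the space $W$.} We construct countable $\mathbb K_0$-linear subspaces $D_0\subset D_1\subset\cdots$ of $X$ and countable sets $V_0\subset V_1\subset\cdots$ in $B_{Z^*}$. Since Bochner functions have separable range, there is $D_0$ whose closure contains the values of all $f\in\mathcal F$. Given $D_k$, use Lemma~\ref{lem:densities}(iii) to find $V_k\supset V_{k-1}$ (with $V_{-1}=\emptyset$) such that $N(F-x)=\sup_{v\in V_k}\operatorname{Re}\langle F-x,v\rangle$ a.e.\ for all $x\in D_k$ and all three $F$. For each finite subset of $D_k$ (as the $f_i$), each finite subset of $V_k$ (as the $v_j$) and each $\varepsilon=2^{-n}$ pick a pair $(g,h)$ as in Lemma~\ref{lem:approx}. These are countably many pairs, so there is $D_{k+1}\supset D_k\cup D_k^\sharp$ whose closure contains the values of all these $g$ and $h$.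

Enumerate, with repetitions allowed, $D=\bigcup_kD_k=\{x_1,x_2,\dots\}$ with $x_1=0$ and $V=\bigcup_kV_k=\{v_1,v_2,\dots\}$, and let $W=\overline D$. By Lemmas~\ref{lem:enlarge} and~\ref{lem:balldense}, $W$ is a separable L-embedded space; let $P_W$ be the L-projection of $W^{**}$ onto $W$. Moreover $\mathcal F\subset L^1(\mu,W)$, and by Lemma~\ref{lem:densities}(ii),(iii)
\begin{equation}\label{eq:norming}
N(F-x)=\sup_j\operatorname{Re}\bigl(\langle F,v_j\rangle-\langle x,v_j\rangle\bigr)\quad\text{a.e.}\qquad(x\in D).
\end{equation}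

\emph{Step 2: the sequences.} For each $n$ there is $k$ with $x_1,\dots,x_n\in D_k$ and $v_1,\dots,v_n\in V_k$. Let $(g_n,h_n)$ be the pair picked at stage $k$ for these two sets and $\varepsilon=2^{-n}$; both functions are $W$-valued. Let $u_n$ be $g_n$, $h_n$ or $g_n+h_n$ according as $F$ is $G$, $H$ or $G+H$. For fixed $i$ and $j$ the norms in Lemma~\ref{lem:approx} are less than $2^{-n}$ for $n\ge\max(i,j)$. A sequence of functions with summable $L^1$-norms tends to $0$ a.e., so
\begin{equation}\label{eq:limits}
\limsup_n\|u_n(\omega)-x_i\|\le N(F-x_i)(\omega),\qquad\lim_n\langle u_n,v_j\rangle(\omega)=\langle F,v_j\rangle(\omega)\qquad\text{a.e.}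
\end{equation}

\emph{Step 3: the functionals act pointwise on $W$.} To use the second relation for weak* limits of the values $u_n(\omega)$, we must write $\langle u_n,v_j\rangle(\omega)$ as a functional applied to $u_n(\omega)$. Fix finite-valued measurable representatives of the countably many densities $N(F-x)$, $\langle F,v_j\rangle$, $\langle x,v_j\rangle$, $\langle u_n,v_j\rangle$ $(x\in D)$. By Lemma~\ref{lem:densities}, the relations $\langle cx+y,v_j\rangle=c\langle x,v_j\rangle+\langle y,v_j\rangle$ and $|\langle x,v_j\rangle|\le\|x\|$ for $x,y\in D$, $c\in\mathbb K_0$ hold a.e., and being countably many they hold simultaneously outside one null set. For $\omega$ outside this set, $x\mapsto\langle x,v_j\rangle(\omega)$ is $\mathbb K_0$-linear and $1$-Lipschitz on $D$, so it extends by continuity to a $\mathbb K$-linear functional $v_{j,\omega}\in B_{W^*}$. We claim that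
\begin{equation}\label{eq:action}
\langle f,v_j\rangle(\omega)=v_{j,\omega}(f(\omega))\quad\text{a.e.}\qquad(f\in L^1(\mu,W)).
\end{equation}
For a $D$-valued simple function this follows from $\langle\chi_Ax,v_j\rangle=\chi_A\langle x,v_j\rangle$ and linearity. For general $f$ take $s_n$ as in Lemma~\ref{lem:simple}. Both $|\langle f-s_n,v_j\rangle(\omega)|$ and $|v_{j,\omega}(f(\omega)-s_n(\omega))|$ are at most $\|f(\omega)-s_n(\omega)\|$ a.e., so the two sides of \eqref{eq:action} differ by at most $2\|f(\omega)-s_n(\omega)\|\to0$.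

\emph{Step 4: pointwise limits have the correct distances.} Let $\Omega_0$ be the complement of a null set such that on $\Omega_0$ the functionals $v_{j,\omega}$ are defined and \eqref{eq:norming}, \eqref{eq:limits}, and \eqref{eq:action} with $f=u_n$ hold for all indices and all three $F$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $\omega\in\Omega_0$ the sequence $(u_n(\omega))$ in $W$ is bounded, by \eqref{eq:limits} with $x_1=0$. Put
\[
\xi^F_\omega=w^*\text{-}\lim_{\mathcal U}u_n(\omega)\in W^{**}\quad(\omega\in\Omega_0),\qquad\xi^F_\omega=0\quad(\omega\notin\Omega_0).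
\]
Then $\xi^{G+H}_\omega=\xi^G_\omega+\xi^H_\omega$. Let $\omega\in\Omega_0$ and $x\in D$. The first relation in \eqref{eq:limits} gives $\|\xi^F_\omega-x\|\le\lim_{\mathcal U}\|u_n(\omega)-x\|\le N(F-x)(\omega)$. By \eqref{eq:action} and the second relation,
\[
\xi^F_\omega(v_{j,\omega})=\lim_{\mathcal U}v_{j,\omega}(u_n(\omega))=\lim_{\mathcal U}\langle u_n,v_j\rangle(\omega)=\langle F,v_j\rangle(\omega),
\]
so $\|\xi^F_\omega-x\|\ge\sup_j\operatorname{Re}\bigl(\langle F,v_j\rangle(\omega)-\langle x,v_j\rangle(\omega)\bigr)=N(F-x)(\omega)$ by \eqref{eq:norming}. Hence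
\begin{equation}\label{eq:correct}
\|\xi^F_\omega-x\|=N(F-x)(\omega)\qquad(\omega\in\Omega_0,\ x\in D).
\end{equation}

\emph{Step 5: projection.} By \eqref{eq:correct}, Lemma~\ref{lem:measurable} applies to $\xi^F$. So $p_F(\omega)=P_W\xi^F_\omega$ defines $p_F\in L^1(\mu,W)$, and $m_F(\omega)=\|\xi^F_\omega-p_F(\omega)\|$ is measurable. Put $q=p_G$ and $r=p_H$; by linearity of $P_W$, $p_{G+H}=q+r$. From \eqref{eq:distance} and \eqref{eq:correct},
\begin{equation}\label{eq:constants}
N(F-f)=m_F+N(p_F-f)\quad\text{a.e.}
\end{equation}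
for every constant function $f=x\in D$. If $f$ is simple with value $y_i\in D$ on the set $A_i$ of a finite partition, then $\chi_{A_i}(F-f)=\chi_{A_i}(F-y_i)$, so $\chi_{A_i}N(F-f)=\chi_{A_i}N(F-y_i)$ by Lemma~\ref{lem:densities}(i). The same holds with $p_F$ in place of $F$, and \eqref{eq:constants} follows for $f$. For $f\in L^1(\mu,W)$ and $s_n$ as in Lemma~\ref{lem:simple}, each side of \eqref{eq:constants} changes by at most $N(f-s_n)\to0$ a.e.\ when $f$ is replaced by $s_n$, so \eqref{eq:constants} holds for all $f\in L^1(\mu,W)$. The choice $f=p_F$ gives $m_F=N(F-p_F)$, and \eqref{eq:pointwise} follows since $\mathcal F\subset L^1(\mu,W)$.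
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Integrating \eqref{eq:pointwise} gives \eqref{eq:center}, so by Lemma~\ref{lem:criterion} there is an L-projection $\pi$ of $Z_{\mathrm{ac}}$ onto $Z$. By Lemma~\ref{lem:split} write $F\in Z^{**}$ uniquely as $F=F_a+F_s$ with $F_a\in Z_{\mathrm{ac}}$, $F_s\in Z_{\mathrm{sing}}$, and put $\Pi F=\pi F_a$. Then $\Pi$ is linear, maps into $Z$, and fixes $Z\subset Z_{\mathrm{ac}}$. Since $F-\Pi F=(F_a-\pi F_a)+F_s$ with $F_a-\pi F_a\in Z_{\mathrm{ac}}$,
\[
\|F\|=\|F_a\|+\|F_s\|=\|\pi F_a\|+\|F_a-\pi F_a\|+\|F_s\|=\|\Pi F\|+\|F-\Pi F\|.\qedhere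
\]
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $X$ enters only through the projection $P_W$, and Theorem~\ref{thm:complements}(a) shows that it is necessary unless $\mu=0$. Finiteness of $\mu$ makes the constants integrable, makes $|F|$ countably additive for $F\in Z_{\mathrm{ac}}$, and permits the use of the Radon--Nikodym theorem and of $L^1(\mu)^*=L^\infty(\mu)$. If $X$ is reflexive, then so is $W$, hence $m_G=0$ and $G=q$. In this case $Z_{\mathrm{ac}}=Z$, and the complement of $Z$ is $Z_{\mathrm{sing}}$.
\end{remark}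

\section{Arbitrary measures and vector measures}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]
If $0\neq u\in L^1(\mu)$, then some set $\{|u|>1/n\}$ has finite positive measure. So sets of finite positive measure exist.

\emph{Suppose that $Z=L^1(\mu,X)$ is L-embedded.} Choose $A$ with $0<\mu(A)<\infty$. The map $x\mapsto\mu(A)^{-1}\chi_Ax$ is an isometry of $X$ onto a closed subspace $W$ of $Z$, and $Ef=\mu(A)^{-1}\chi_A\int_Af\,d\mu$ is a contractive projection of $Z$ onto $W$. So $W$ is ball-dense in $Z$, and Lemma~\ref{lem:balldense} shows that $W$, hence $X$, is L-embedded.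

\emph{Suppose that $X$ is L-embedded.} We write $Z$ as an $\ell_1$-sum of spaces over finite measures. By Zorn's lemma there is a maximal family $(A_i)_{i\in I}$ of measurable sets with $0<\mu(A_i)<\infty$ and $\mu(A_i\cap A_j)=0$ for $i\ne j$. Let $f\in Z$ and $S_n=\{\|f\|>1/n\}$; then $\mu(S_n)<\infty$ and $S=\{f\ne0\}=\bigcup_nS_n$. Since $\sum_{i\in I_0}\mu(S_n\cap A_i)\le\mu(S_n)$ for finite $I_0\subset I$, the set $I_f=\{i:\mu(S\cap A_i)>0\}$ is countable. Let $S'=S\setminus\bigcup_{i\in I_f}A_i$. If $\mu(S')>0$, then some $S'\cap S_n$ has finite positive measure and meets every $A_i$ in a null set, which contradicts maximality. So $\mu(S')=0$ and $\|f\|_1=\sum_{i\in I_f}\int_{A_i}\|f\|\,d\mu$, while $f=0$ a.e.\ on $A_i$ for $i\notin I_f$. Thus $f\mapsto(f|_{A_i})_{i\in I}$ is an isometry of $Z$ into $(\bigoplus_iL^1(\mu|_{A_i},X))_{\ell_1}$.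

It is onto. An element $(f_i)$ of the sum is supported by countably many indices $i_1,i_2,\dots$. The sets $A'_k=A_{i_k}\setminus\bigcup_{l<k}A_{i_l}$ are disjoint and differ from $A_{i_k}$ by null sets. Let $f=f_{i_k}$ on $A'_k$ and $f=0$ elsewhere. If $s_{k,n}\to f_{i_k}$ a.e.\ on $A_k'$ with $s_{k,n}$ simple, then $\sum_{k\le n}\chi_{A'_k}s_{k,n}\to f$ a.e., so $f\in Z$. It restricts to $f_{i_k}$ on $A_{i_k}$, and to $0$ a.e.\ on every other $A_j$, since $\mu(A_j\cap A'_k)=0$ for all $k$. Each summand is L-embedded by Theorem~\ref{thm:main}, and Lemma~\ref{lem:sums} finishes the proof.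
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
Let $Z=L^1(\mu,X)$ and $\mathcal M=\mathcal M(\mu,X)$. We embed $\mathcal M$ isometrically between $Z$ and $Z^{**}$ and restrict the projection $\Pi$ of Theorem~\ref{thm:main}. For $f\in Z$ we have $\|\int_Af\,d\mu\|\le\int_A\|f\|\,d\mu$, so $f\,d\mu\in\mathcal M$ and $|f\,d\mu|(\Omega)\le\|f\|_1$.

For a finite measurable partition $\tau$ and $m\in\mathcal M$ put
\[
E_\tau m=\sum_{A\in\tau,\ \mu(A)>0}\frac{m(A)}{\mu(A)}\,\chi_A\in Z;\qquad\text{then }\|E_\tau m\|_1\le\sum_{A\in\tau}\|m(A)\|\le|m|(\Omega).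
\]
Any two partitions have a common refinement, so there is an ultrafilter $\mathcal V$ on the set of partitions that contains all sets $\{\tau:\tau\text{ refines }\tau_0\}$. Put $Jm=w^*\text{-}\lim_{\mathcal V}E_\tau m\in Z^{**}$. Then $J$ is linear and $\|Jm\|\le|m|(\Omega)$.

Let $\{A_1,\dots,A_k\}$ be a partition and choose $x_i^*\in B_{X^*}$ with $x_i^*(m(A_i))=\|m(A_i)\|$. The functional $v(f)=\sum_i\int_{A_i}x_i^*(f)\,d\mu$ lies in $B_{Z^*}$. If $\tau$ refines $\{A_i\}$, then, since $m$ vanishes on null sets,
\[
v(E_\tau m)=\sum_i\ \sum_{A\in\tau,\ A\subset A_i,\ \mu(A)>0}x_i^*(m(A))=\sum_ix_i^*(m(A_i))=\sum_i\|m(A_i)\|.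
\]
So $\|Jm\|\ge(Jm)(v)=\sum_i\|m(A_i)\|$, and $J$ is isometric.

Let $f\in Z$ and $\varepsilon>0$, and choose a simple $s$ with $\|f-s\|_1\le\varepsilon$ by Lemma~\ref{lem:simple}. If $\tau$ refines the partition into level sets of $s$, then $E_\tau(s\,d\mu)=s$ a.e., and $\|E_\tau(f\,d\mu)-f\|_1\le\|E_\tau((f-s)\,d\mu)\|_1+\|s-f\|_1\le2\varepsilon$. Hence $J(f\,d\mu)=f$. In particular $|f\,d\mu|(\Omega)=\|f\|_1$, so $f\mapsto f\,d\mu$ is isometric, and $Z\subset J(\mathcal M)\subset Z^{**}$. The restriction of $\Pi$ to $J(\mathcal M)$ is an L-projection with range $Z$, and $J^{-1}\Pi J$ is an L-projection of $\mathcal M$ onto $\{f\,d\mu:f\in Z\}$.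
\end{proof}

\begin{thebibliography}{9}

\bibitem{constrained}
\emph{$L^1(\mu,X)$ as a constrained subspace of its bidual},
\texttt{http://dspace.isical.ac.in:8080/\allowbreak jspui/\allowbreak bitstream/\allowbreak 10263/\allowbreak 4717/\allowbreak 1/\allowbreak l\%28u\%2cx\%29\allowbreak\%20as\allowbreak\%20a\allowbreak\%20constrained\allowbreak\%20subspace\allowbreak\%20of\allowbreak\%20its\allowbreak\%20bidual.pdf}

\end{thebibliography}
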